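# Conjunctive query entailment with transitive roles: decidable without role inclusions, undecidable with them

## A strict order, a returning edge, and an endless ray

Start with two axioms and one fact: $A\sqsubseteq\exists s.A$, the role $s$ is transitive, and $A(a)$. In words: every $A$-element has an $s$-edge to an $A$-element, and $a$ is an $A$-element. Ask whether every model contains an $s$-loop, that is, whether the query $\exists x\,s(x,x)$ is entailed.

In a finite model, follow $s$-edges from $a=a_0$ through $A$-elements $a_1,a_2,\dots$. Some element repeats, say $a_i=a_j$ with $i<j$. Transitivity gives $s(a_i,a_j)$, which is a loop. So every finite model satisfies the query. But $(\mathbb N,<)$ with $s$ read as $<$, $a=0$ and $A$ true everywhere is a model without a loop. The query is not entailed, and only infinite models show it.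

Now add $A\sqsubseteq\exists s.\{a\}$: every $A$-element has an $s$-edge to the single element named $a$. Since $a$ is an $A$-element, $s(a,a)$ holds in every model, and the query is entailed. The name $a$ pulls edges back to one fixed point.

Next, let $o$ be a name and take
$$\{o\}\sqsubseteq D,\qquad D\sqsubseteq\exists g.D,\qquad D\sqsubseteq\forall g.\neg\{o\},\qquad g\text{ and }g^-\text{ functional}.$$
Put $d_0=o$ and let $d_{i+1}\in D$ be the $g$-successor of $d_i$. These elements are pairwise distinct. Indeed, suppose $d_i=d_j$ with $i<j$ and $i$ minimal. If $i=0$, then $o=d_j$ is a $g$-successor of $d_{j-1}\in D$, which is forbidden. If $i>0$, functionality of $g^-$ gives $d_{i-1}=d_{j-1}$, against minimality. So every model contains an infinite ray, and each of its points is determined by $o$.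

Finally, let $h$ generate such a ray $x_0,x_1,x_2,\dots$ (same axioms with $h$ for $g$), let $s$ be transitive, and declare that every $h$-edge is an $s$-edge. Then $s(x_0,x_i)$ holds for all $i\ge1$, so a single atom $s(x_0,y)$ of a query can look at every point of a chain along which one moves deterministically in both directions. If we drop the inclusion of $h$ in $s$, the functional role and the transitive role have nothing to do with each other: an atom makes one $h$-step, or a jump along $s$, and the jump need not follow $h$.

All ingredients of the problem are visible here: transitive roles, names used as concepts, functionality, inverses, and possibly inclusions between roles. Can an algorithm decide, given such axioms and a query, whether the query holds in every model? The answer turns on the last paragraph: yes without inclusions, no with them.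

## Roles, knowledge bases and query entailment

Fix countably infinite, pairwise disjoint sets of concept names, role names and individual names.

**Roles and concepts.** In logics without inverses a role is a role name. In logics with inverses, a role is a role name $r$ or its inverse $r^-$, where $(r^-)^{\mathcal I}=\{(e,d)\mid(d,e)\in r^{\mathcal I}\}$. Put $\mathrm{Inv}(r)=r^-$ and $\mathrm{Inv}(r^-)=r$. $\mathcal{ALC}$ concepts are built from concept names, $\top$ and $\bot$ by $\neg C$, $C\sqcap D$, $C\sqcup D$, $\exists R.C$, $\forall R.C$. The letters name extensions:

- $\mathcal O$: nominals $\{a\}$, with $a$ an individual name, interpreted as $\{a^{\mathcal I}\}$;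
- $\mathcal I$: inverse roles;
- $\mathcal F$: functionality assertions $\mathrm{func}(R)$, saying that $R^{\mathcal I}$ is a partial function;
- $\mathcal Q$: qualified number restrictions $\geq n\,R.C$ and $\leq n\,R.C$ ("at least/at most $n$ $R$-successors in $C$");
- $\mathcal H$: role inclusions $R\sqsubseteq S$, meaning $R^{\mathcal I}\subseteq S^{\mathcal I}$;
- $\mathcal S$: $\mathcal{ALC}$ with transitivity axioms $\mathrm{trans}(R)$.

**Simple roles.** For a TBox $\mathcal T$, let $\sqsubseteq^*_{\mathcal T}$ be the reflexive-transitive closure of $\{(R,S),(\mathrm{Inv}(R),\mathrm{Inv}(S))\mid R\sqsubseteq S\in\mathcal T\}$. A role $S$ is transitive in $\mathcal T$ if $\mathrm{trans}(S)$ or $\mathrm{trans}(\mathrm{Inv}(S))$ is in $\mathcal T$. A role $R$ is simple in $\mathcal T$ if no role $S$ transitive in $\mathcal T$ satisfies $S\sqsubseteq^*_{\mathcal T}R$.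

For example, if $\mathcal T$ contains exactly the role axioms $\mathrm{trans}(s)$ and $h\sqsubseteq s$, then $h$ is simple, since nothing except $h$ is a subrole of $h$, while $s$ is not simple. Adding $s\sqsubseteq h$ would make $h$ non-simple. Without role inclusions, a role is simple iff neither it nor its inverse is declared transitive.

**The logics.** $\mathcal{ALCOIF}$ is $\mathcal{ALC}$ with nominals, inverses and functionality. Its extension with transitive roles allows $\mathrm{trans}(R)$ as well, with $\mathrm{func}(R)$ restricted to simple $R$. $\mathcal{SHOIQ}$ is $\mathcal{ALC}$ with transitivity axioms, role inclusions, nominals, inverses and qualified number restrictions, where roles in number restrictions must be simple. $\mathcal{SOIQ}$ is $\mathcal{SHOIQ}$ without role inclusions.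

**Knowledge bases and queries.** A knowledge base (KB) $\mathcal K=(\mathcal T,\mathcal A)$ consists of a TBox, that is, a finite set of concept inclusions $C\sqsubseteq D$ and role axioms of the logic, and an ABox, a finite set of assertions $A(a)$, $r(a,b)$. Models are first-order interpretations satisfying everything. A conjunctive query (CQ) is an existentially quantified conjunction of atoms $A(t)$, $r(t,t')$ with $A$ a concept name, $r$ a role name and terms that are variables or individual names. A union of CQs (UCQ) is a finite disjunction of CQs. $\mathcal K\models q$ means that $q$ holds in every model of $\mathcal K$. A match of $q$ in $\mathcal I$ is an assignment of its terms that sends individual names to their denotations and makes all atoms true.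

For plain $\mathcal{ALCOIF}$ the background is this: CQ entailment is coN2EXPTIME-hard and has been shown decidable, with no elementary upper bound known. The paper "The Combined Complexity of Reasoning with Closed Predicates in Description Logics" says: "For its extension with transitive roles, and for the well known $\mathcal{SHOIQ}$, decidability remains open." We prove the following.

**Theorem 1.** Given an $\mathcal{SOIQ}$ KB $\mathcal K$ and a UCQ $Q=q_1\vee\dots\vee q_l$, it is decidable whether $\mathcal K\models Q$. In particular CQ entailment is decidable for $\mathcal{ALCOIF}$ with transitive roles, where $\mathrm{func}(R)$, $R$ simple, is $\top\sqsubseteq\neg(\geq2\,R.\top)$.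

**Theorem 2.** CQ entailment in $\mathcal{SHOIQ}$ is undecidable, already for KBs of $\mathcal{ALCOIF}$ extended by one axiom $\mathrm{trans}(s)$ and one role inclusion $h\sqsubseteq s$, with one nominal in the TBox.

**Theorem 3.** There are a fixed TBox $\mathcal T$ (in $\mathcal{ALCOIF}$ plus $\mathrm{trans}(s)$, $h\sqsubseteq s$) and a fixed CQ $q$ such that $\{\mathcal A:(\mathcal T,\mathcal A)\models q\}$ is $\Sigma^0_1$-complete, in particular undecidable.

One half of decidability is free in all these logics. Every axiom, including a number restriction, is a first-order sentence, so $\mathcal K\wedge\neg Q$ is a first-order sentence. By completeness of first-order logic its unsatisfiability is recursively enumerable (r.e.). So $\{(\mathcal K,Q):\mathcal K\models Q\}$ is r.e., and everything depends on whether non-entailment can be enumerated too.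

We prove Theorems 2 and 3 first. They show what a transitive superrole of a functional role can do, and hence what the proof of Theorem 1 has to exclude.

## Expressing inequality on a ray by positive patterns

A tiling system $W=(\mathbb T,\mathrm{Hor},\mathrm{Ver})$ has a finite set $\mathbb T$ and $\mathrm{Hor},\mathrm{Ver}\subseteq\mathbb T^2$. It tiles $\mathbb N^2$ if there is $\tau:\mathbb N^2\to\mathbb T$ with $(\tau(k,j),\tau(k+1,j))\in\mathrm{Hor}$ and $(\tau(k,j),\tau(k,j+1))\in\mathrm{Ver}$ for all $k,j$. Whether a given $W$ tiles $\mathbb N^2$ is undecidable (Berger 1966; by compactness, tiling $\mathbb N^2$ and tiling $\mathbb Z^2$ are equivalent). We want, from $W$, a KB $\mathcal K$ and a CQ $q$ such that $W$ tiles $\mathbb N^2$ iff $\mathcal K\not\models q$. So $q$ must detect every error in an attempted grid, and there must be a correct grid in which $q$ does not hold.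

The first thing to try is a functional role $h$ to the right, a functional role $v$ upward, and a query that detects a square that does not close. It stops at once. The error is $h(x,y),v(y,z),v(x,y'),h(y',z')$ together with $z\ne z'$, and CQs have no inequality. This cannot be repaired with a cleverer CQ over $h$, $v$ and tile names. Let $\tau$ be a tiling and consider the tree of all words over $\{h,v\}$, where a word carries the tile of its image under
$$\text{word}\mapsto(\text{number of letters }h,\ \text{number of letters }v)\in\mathbb N^2 .$$
This map is a homomorphism of the tree onto the tiled grid, and matches of CQs are preserved by homomorphisms. Any CQ that holds in the tree, where no square closes, also holds in the correct grid.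

So inequality has to be witnessed by something positive. Use one ray $d_0=o,d_1,d_2,\dots$ for both coordinates. Attach to each $d_j$ a row, that is, an $h$-ray $x^j_0,x^j_1,x^j_2,\dots$ with $\sigma(d_j,x^j_0)$, and let $x^j_{k+1}$ stand for the grid cell $(k,j)$. Each cell points to its column index $d_k$, by an edge that also tells how $k$ compares with $j$: an $\ell$-edge if $k<j$, a $\delta$-edge if $k=j$ (the diagonal), a $\upsilon$-edge if $k>j$. The first rows point as follows.

| | cell 0 | cell 1 | cell 2 | cell 3 |
|---|---|---|---|---|
| row of $d_0$ | $\delta\to d_0$ | $\upsilon\to d_1$ | $\upsilon\to d_2$ | $\upsilon\to d_3$ |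
| row of $d_1$ | $\ell\to d_0$ | $\delta\to d_1$ | $\upsilon\to d_2$ | $\upsilon\to d_3$ |
| row of $d_2$ | $\ell\to d_0$ | $\ell\to d_1$ | $\delta\to d_2$ | $\upsilon\to d_3$ |

Two cells in the same column point to the same element, so vertical neighbors can be compared through that element, without any upward edges. What must be enforced is that the targets advance correctly: if a cell points to $y$ and the next cell points to $z$, the $g$-predecessor $u$ of $z$ must equal $y$. On the correct structure, $u\ne y$ is the union of two positive patterns: some cell in the row of $u$ has an $\ell$-edge to $y$ ($y$ comes before $u$), or some cell in the row of $y$ has an $\ell$-edge to $u$. "Some cell in the row of $u$" may be arbitrarily far out, and this is where $s$ enters. With $h\sqsubseteq s$ and $s$ transitive, the atoms $\sigma(u,v),s(v,e)$ let $e$ be any cell in the row of $u$. The $\ell$-edges are meaningful only if the rows already behave correctly, which looks circular; an induction on the column will take care of that.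

There remain several error patterns, while we are allowed one CQ. A gadget simulates the union. Take two elements $m_1,m_2$ at which every relevant atom is true, and a path of $b$-edges $m_1\to m_1\to o\to m_2\to m_2$ (loops at $m_1,m_2$, none at $o$). For two patterns, let the query ask for a path $y_0,y_1,y_2,y_3$ of $b$-edges from the start marker at $m_1$ to the end marker at $m_2$, with pattern $i$ attached at $y_i$ for $i=1,2$. The two candidate placements of $(y_1,y_2)$ are $(o,m_2)$ and $(m_1,o)$. A pattern attached at $m_1$ or $m_2$ is trivially satisfied, so exactly one of the two patterns has to be matched at $o$.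

## A knowledge base and a query for a tiling system

Let $W=(\mathbb T,\mathrm{Hor},\mathrm{Ver})$ be given. Use concept names $D,L,G,H,\mathrm{Fst},\mathrm{Lst}$ and $T_{\mathsf t}$ ($\mathsf t\in\mathbb T$), role names $g,\sigma,h,\ell,\delta,\upsilon,s,\pi,b$, and individuals $o,m_1,m_2$. Write $D^*=D\sqcap\neg\{o\}$ and $E=L\sqcup G\sqcup H$. The TBox consists of six groups.

- A1: $\mathrm{func}$ for $g,g^-,\sigma,\sigma^-,h,h^-,\delta^-$; $\mathrm{trans}(s)$; $h\sqsubseteq s$.
- A2: $\{o\}\sqsubseteq D$, $D\sqsubseteq\exists g.D$, $D^*\sqsubseteq\exists g^-.D$, $D\sqsubseteq\forall g.\neg\{o\}$.
- A3: $D^*\sqsubseteq\exists\sigma.\exists h.(L\sqcap\exists\ell.\{o\})$ and $\{o\}\sqsubseteq\exists\sigma.\exists h.(G\sqcap\exists\delta.\{o\})$.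
- A4: $L\sqsubseteq\exists h.\big((L\sqcap\exists\ell.D^*)\sqcup(G\sqcap\exists\delta.D^*)\big)$ and $G\sqcup H\sqsubseteq\exists h.(H\sqcap\exists\upsilon.D^*)$.
- A5: $E\sqsubseteq\bigsqcup_{\mathsf t}T_{\mathsf t}$; $E\sqcap T_{\mathsf t}\sqcap T_{\mathsf t'}\sqsubseteq\bot$ for $\mathsf t\ne\mathsf t'$; $E\sqcap T_{\mathsf t}\sqsubseteq\forall h.\bigsqcup_{(\mathsf t,\mathsf t')\in\mathrm{Hor}}T_{\mathsf t'}$ for each $\mathsf t$.
- A6: $D\sqsubseteq\exists\pi^-.\{o\}$.

The ABox contains, for $m\in\{m_1,m_2\}$: the loops $R(m,m)$ for $R\in\{g,\sigma,h,\ell,\delta,\upsilon,s,\pi\}$ and $T_{\mathsf t}(m)$ for all $\mathsf t$; further $\mathrm{Fst}(m_1)$, $\mathrm{Lst}(m_2)$, $b(m_1,m_1)$, $b(m_1,o)$, $b(o,m_2)$, $b(m_2,m_2)$.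

The functional roles are simple: only $s,s^-$ are transitive, and $s\sqsubseteq^*R$ holds only for $R=s$ (likewise for $s^-$). In $\mathcal{SHOIQ}$, $\mathrm{func}(R)$ is written $\top\sqsubseteq\ \leq1\,R.\top$.

**The error patterns.** For $\kappa,\kappa'\in\{\ell,\delta,\upsilon\}$ and $(\mathsf t,\mathsf t')\in\mathbb T^2\setminus\mathrm{Ver}$ take the following connected CQs, each with a distinguished variable $y$:

- Type 1: $\kappa(x,y),h(x,x'),\kappa'(x',z),g(u,z),\ \sigma(u,v),s(v,e),\ell(e,y)$;
- Type 2: $\kappa(x,y),h(x,x'),\kappa'(x',z),g(u,z),\ \sigma(y,v),s(v,e),\ell(e,u)$;
- Type 3: $\sigma(y,v),s(v,e),\ell(e,y)$;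
- Type 4: $T_{\mathsf t}(x),T_{\mathsf t'}(x'),\kappa(x,y),\kappa'(x',y),\sigma(w,v),s(v,x),\sigma(w',v'),s(v',x'),g(w,w')$.

Types 1 and 2 say that a target advanced wrongly, type 3 that $\ell$ relates an index to itself, and type 4 that two vertically adjacent tiles do not fit. Let $Q_1,\dots,Q_n$ enumerate all these CQs with disjoint variables, let $y^{(i)}$ be the variable $y$ of $Q_i$, and put
$$q:\quad\mathrm{Fst}(y_0)\wedge\bigwedge_{i=0}^nb(y_i,y_{i+1})\wedge\mathrm{Lst}(y_{n+1})\wedge\bigwedge_{i=1}^n\big(\pi(y_i,y^{(i)})\wedge Q_i\big).$$

(1) If $\mathcal I\models\mathcal K$ and some $Q_i$ has a match with $y^{(i)}\in D^{\mathcal I}$, then $\mathcal I\models q$.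

Map $y_0$, and $y_j$ and all variables of $Q_j$ for $1\le j<i$, to $m_1$. Map $y_{n+1}$, and $y_j$ and all variables of $Q_j$ for $i<j\le n$, to $m_2$. Map $y_i$ to $o$, and use the given match for $Q_i$. The $b$-atoms hold along $m_1,\dots,m_1,o,m_2,\dots,m_2$. The atoms attached at $m_1$ and $m_2$ hold by the loops and the tile assertions. The atom $\pi(o,y^{(i)})$ holds by A6.

## A tiling gives a countermodel

**Step 1.** This step turns a tiling $\tau$ into a model of $\mathcal K$. The domain of $\mathcal I$ is $\{d_j\}_{j\ge0}\cup\{x^j_i\}_{i,j\ge0}\cup\{m_1,m_2\}$, all distinct, with $o=d_0$ and $D=\{d_j:j\ge0\}$. The edges are $g(d_j,d_{j+1})$, $\sigma(d_j,x^j_0)$, $h(x^j_i,x^j_{i+1})$, $s(x^j_i,x^j_{i'})$ for $i<i'$, and $\pi(o,d_j)$. The element $x^j_{k+1}$ is in $L$, $G$, $H$ according to $k<j$, $k=j$, $k>j$, with an edge $\ell$, $\delta$, $\upsilon$, respectively, to $d_k$. Further $x^j_{k+1}\in T_{\tau(k,j)}$. On $m_1,m_2$ exactly the ABox facts hold.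

A1: $d_k$ has the unique $\delta$-predecessor $x^k_{k+1}$; $g,\sigma,h$ are injective partial functions on the ray and the rows; $m_1,m_2$ have only loops for these roles; $s$ is a strict order on each row plus two loops, hence transitive, and it contains $h$. A2 and A6 hold by construction. A3: for $j\ge1$, $x^j_1\in L$ has an $\ell$-edge to $d_0$; and $x^0_1\in G$ has a $\delta$-edge to $d_0$. A4: if $k<j$, the $h$-successor $x^j_{k+2}$ of $x^j_{k+1}$ is in $L$ with an $\ell$-edge to $d_{k+1}$ (when $k+1<j$) or in $G$ with a $\delta$-edge to $d_{k+1}$ (when $k+1=j$). If $k\ge j$, it is in $H$ with a $\upsilon$-edge to $d_{k+1}$. Always $d_{k+1}\in D^*$. A5: $E$ consists of the $x^j_{k+1}$, each has one tile, and $\tau$ satisfies the horizontal condition. The elements $m_1,m_2$ are outside $D,L,G,H$.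

**Step 2.** This step shows that $q$ has no match in $\mathcal I$. Suppose it has. $\mathrm{Fst}$ holds only at $m_1$, $\mathrm{Lst}$ only at $m_2$, and the only $b$-edges are $m_1\to m_1$, $m_1\to o$, $o\to m_2$, $m_2\to m_2$. So exactly one $y_i$ is mapped to $o$, and $1\le i\le n$. The atom $\pi(y_i,y^{(i)})$ forces $y^{(i)}\mapsto d_k$ for some $k$. As $Q_i$ is connected and none of its roles connects $m_1$ or $m_2$ with another element, $Q_i$ is matched in the rest of $\mathcal I$.

In types 1 and 2, $\kappa(x,d_k)$ forces $x=x^j_{k+1}$ for some $j$; then $x'=x^j_{k+2}$, $z=d_{k+1}$ and $u=d_k=y$. Hence in each of types 1, 2, 3 we have $\sigma(d_k,v),s(v,e),\ell(e,d_k)$. Then $v=x^k_0$, so $e$ is in the row of $d_k$. An edge from $e$ to $d_k$ forces $e=x^k_{k+1}$, and this element has only a $\delta$-edge to $d_k$, a contradiction.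

In type 4, $x=x^j_{k+1}$ and $x'=x^{j'}_{k+1}$ for some $j,j'$. As $s$ stays in a row, $v=x^j_0$, $v'=x^{j'}_0$, so $w=d_j$, $w'=d_{j'}$, and $g(w,w')$ gives $j'=j+1$. Then $(\mathsf t,\mathsf t')=(\tau(k,j),\tau(k,j+1))\in\mathrm{Ver}$, a contradiction. So $\mathcal I\models\mathcal K$ and $\mathcal I\not\models q$.

## A countermodel gives a tiling

Let $\mathcal I\models\mathcal K$ and $\mathcal I\not\models q$. By (1), no $Q_i$ has a match with its $y$ in $D$; call such a match an excluded pattern.

**Step 3.** This step names the elements that will carry the tiling. Let $d_0=o$ and let $d_{i+1}\in D$ be the $g$-successor of $d_i$. By A1 and A2 the $d_i$ are pairwise distinct, as computed in the opening section. The model may have further elements in $D$. For $w\in D$ let $x_0(w)$ be its $\sigma$-successor and $x_{i+1}(w)$ the $h$-successor of $x_i(w)$. By A3 and A4 these exist with $x_i(w)\in E$ for $i\ge1$, and by functionality they are unique. By $h\sqsubseteq s$ and transitivity, $s(x_0(w),x_i(w))$ for all $i\ge1$. This is the only use of the inclusion and of transitivity.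

Before the general induction, look at column 1. Every $w\in D$ with $w\ne o$ has $\ell(x_1(w),o)$ by A3, and by A4 $x_2(w)$ points, by $\ell$ or $\delta$, to some $z\in D^*$. Let $u\in D$ be the $g$-predecessor of $z$. If $u\ne o$, then also $\ell(x_1(u),o)$, and this is a pattern of type 1 with $y=o$. So $u=o$ and $z=d_1$. For $w=d_1$ an $\ell$-edge from $x_2(d_1)$ to $d_1$ would be of type 3, so $x_2(d_1)\in G$ with a $\delta$-edge to $d_1$. For any other $w$ a $\delta$-edge from $x_2(w)$ to $d_1$ would force $x_2(w)=x_2(d_1)$, because $\delta^-$ is functional, and going back along $h$ and $\sigma$ we would get $w=d_1$. So $x_2(w)\in L$, with an $\ell$-edge to $d_1$.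

**Claim A.** For every $i\ge0$:

- (a) if $w\in D\setminus\{d_0,\dots,d_i\}$, then for all $k\le i$: $x_{k+1}(w)\in L$ and $\ell(x_{k+1}(w),d_k)$;
- (b) for all $j\le i$: $\ell(x_{k+1}(d_j),d_k)$ for all $k<j$, and $x_{j+1}(d_j)\in G$, $\delta(x_{j+1}(d_j),d_j)$.

**Step 4.** This step proves Claim A by induction on $i$. For $i=0$ it is A3. Let $i\ge1$ and assume it for $i-1$. First:

(2) If $\kappa(x,d_{i-1})$, $h(x,x')$, $\kappa'(x',z)$ with $\kappa,\kappa'\in\{\ell,\delta,\upsilon\}$ and $z\in D^*$, then $z=d_i$.

Let $u\in D$ be the $g$-predecessor of $z$, which exists by A2. If $u\notin\{d_0,\dots,d_{i-1}\}$, then (a) for $i-1$ gives $\ell(x_i(u),d_{i-1})$, and $s(x_0(u),x_i(u))$. With $y=d_{i-1}$, $v=x_0(u)$ and $e=x_i(u)$ this is a match of type 1. If $u=d_j$ with $j<i-1$, then (b) for $i-1$, applied to the row of $d_{i-1}$, gives $\ell(x_{j+1}(d_{i-1}),d_j)$. With $y=d_{i-1}$, $v=x_0(d_{i-1})$ and $e=x_{j+1}(d_{i-1})$ this is a match of type 2. Both are excluded. So $u=d_{i-1}$, and functionality of $g$ gives $z=d_i$.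

Let $w\in D\setminus\{d_0,\dots,d_{i-1}\}$. By (a) for $i-1$, $x_i(w)\in L$ and $\ell(x_i(w),d_{i-1})$. By A4 and (2), $x'=x_{i+1}(w)$ satisfies (I) $x'\in L$ and $\ell(x',d_i)$, or (II) $x'\in G$ and $\delta(x',d_i)$.

If $w=d_i$, then (I) would give a match of type 3 with $y=d_i$, $v=x_0(d_i)$, $e=x'$. So (II) holds. Together with (a) for $i-1$ applied to $w=d_i$ this is (b) for $j=i$. For $j<i$, (b) is the induction hypothesis.

If $w\notin\{d_0,\dots,d_i\}$ and (II) held, then $x_{i+1}(w)$ and $x_{i+1}(d_i)$ would both be $\delta$-predecessors of $d_i$, so they would be equal. Functionality of $h^-$ would give $x_0(w)=x_0(d_i)$, and functionality of $\sigma^-$ would give $w=d_i$, a contradiction. So (I) holds. For $k<i$, (a) is the induction hypothesis, so (a) holds for $i$. $\square$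

**Step 5.** This step reads off the tiling. By Claim A, (2) holds for every $i\ge1$. For $k>j$ we get $x_{k+1}(d_j)\in H$ and $\upsilon(x_{k+1}(d_j),d_k)$ by induction on $k$: start from $x_{j+1}(d_j)\in G$ with $\delta(x_{j+1}(d_j),d_j)$. The cell $x_k(d_j)\in G\sqcup H$ points to $d_{k-1}$, by A4 the next cell is in $H$ and has a $\upsilon$-edge to some $z\in D^*$, and $z=d_k$ by (2) with $i=k$. So for all $k,j$ some $\kappa\in\{\ell,\delta,\upsilon\}$ has $\kappa(x_{k+1}(d_j),d_k)$.

Let $\tau(k,j)$ be the unique tile of $x_{k+1}(d_j)\in E$. A5 gives the horizontal condition. If $(\tau(k,j),\tau(k,j+1))\notin\mathrm{Ver}$, then $x=x_{k+1}(d_j)$, $x'=x_{k+1}(d_{j+1})$, $y=d_k$, $w=d_j$, $v=x_0(d_j)$, $w'=d_{j+1}$, $v'=x_0(d_{j+1})$ is a match of type 4 with $y\in D$, which is excluded. So $W$ tiles $\mathbb N^2$. This proves Theorem 2. $\blacksquare$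

## A fixed TBox and a fixed query

In Theorem 2 the TBox and the query depend on $W$. To fix them, fix one tiling system that simulates a Turing machine, and put the input into the ABox, as the beginning of row 0.

**The machine and its tiles.** Let $U$ be a deterministic Turing machine with one-way infinite tape, non-halting initial state, never moving left of cell 0, with $\Sigma^0_1$-complete halting problem. Let $\Sigma$ be its set of cell contents (symbols and state–symbol pairs), $\square\in\Sigma$ the blank, $\#\notin\Sigma$. The next content of a cell depends only on the contents of that cell and its two neighbors. So there is $F:(\Sigma\cup\{\#\})\times\Sigma\times\Sigma\to\Sigma$ such that whenever $c'$ is the successor of a non-halting configuration $c$, then $c'_k=F(c_{k-1},c_k,c_{k+1})$ for all $k\ge0$, where $c_{-1}=\#$. Tiles are the triples $(\alpha,\beta,\gamma)\in(\Sigma\cup\{\#\})\times\Sigma\times\Sigma$ in which no halting state occurs. $\mathrm{Hor}$ consists of the pairs $((\alpha,\beta,\gamma),(\alpha',\beta',\gamma'))$ with $\alpha'=\beta$ and $\beta'=\gamma$; $\mathrm{Ver}$ of those with $\beta'=F(\alpha,\beta,\gamma)$.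

Take the TBox and the CQ of Theorem 2 for this system and add, with a new concept name $\mathrm{Bl}$,
$$D\sqsubseteq\forall\sigma.\forall h.\bigsqcup_{\beta,\gamma}T_{(\#,\beta,\gamma)},\qquad\mathrm{Bl}\sqsubseteq\forall h.\Big(\mathrm{Bl}\sqcap\bigsqcup_{\alpha,\beta}T_{(\alpha,\beta,\square)}\Big).$$
For an input $u$ with initial configuration $c_0c_1\cdots$ (and $c_{-1}=\#$) put $n=|u|+1$, so $c_i=\square$ for $i\ge n$. Let $\mathcal A_u$ be the ABox of Theorem 2 plus $\sigma(o,p_0)$, and $h(p_i,p_{i+1})$ and $T_{(c_{i-1},c_i,c_{i+1})}(p_{i+1})$ for $0\le i\le n$, and $\mathrm{Bl}(p_{n+1})$, with new individuals $p_0,\dots,p_{n+1}$.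

**Step 6.** This step shows that if $U$ does not halt on $u$, then $(\mathcal T,\mathcal A_u)\not\models q$. Let $\tau(k,j)$ be the triple of contents of cells $k-1,k,k+1$ at time $j$, with $\#$ for cell $-1$. No halting state occurs, so these are tiles, and $\tau$ is a tiling. In the interpretation of Step 1 put $p_i=x^0_i$ and $\mathrm{Bl}=\{x^0_{k+1}:k\ge n\}$. The first new axiom holds since $x^j_1$ carries $\tau(0,j)=(\#,\cdot,\cdot)$. The second holds since for $k\ge n$ the $h$-successor $x^0_{k+2}$ of $x^0_{k+1}$ is in $\mathrm{Bl}$ and carries $\tau(k+1,0)$, whose third component is $c_{k+2}=\square$. The new assertions hold, since $p_{i+1}=x^0_{i+1}$ carries $\tau(i,0)=(c_{i-1},c_i,c_{i+1})$. Step 2 is unchanged, so $q$ has no match.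

**Step 7.** This step shows the converse. From a model of $(\mathcal T,\mathcal A_u)$ without a match of $q$ we get a tiling $\tau$ by Steps 3–5. By functionality of $\sigma$ and $h$, $p_i=x_i(o)$. As cells in $E$ have only one tile, $\tau(i,0)=(c_{i-1},c_i,c_{i+1})$ for $i\le n$. From $\mathrm{Bl}(p_{n+1})$, the second new axiom makes the third component of $\tau(k,0)$ blank for all $k>n$. Let $\zeta(k,j)$ be the second component of $\tau(k,j)$ and $\zeta(-1,j)=\#$. By $\mathrm{Hor}$, and by the first new axiom for $k=0$,
$$\tau(k,j)=(\zeta(k-1,j),\zeta(k,j),\zeta(k+1,j)).$$
Hence $\zeta(i,0)=c_i$ for $i\le n+1$, and for $k>n+1$, $\zeta(k,0)$ is the third component of $\tau(k-1,0)$, so it is $\square=c_k$. Thus $\zeta(\cdot,0)$ is the initial configuration. If $\zeta(\cdot,j)$ is the configuration at time $j$, it is not halting, because no tile contains a halting state; then $\mathrm{Ver}$ gives $\zeta(k,j+1)=F(\zeta(k-1,j),\zeta(k,j),\zeta(k+1,j))$, so $\zeta(\cdot,j+1)$ is the configuration at time $j+1$. By induction $U$ never halts on $u$.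

So $(\mathcal T,\mathcal A_u)\models q$ iff $U$ halts on $u$, and the problem is $\Sigma^0_1$-hard. It is in $\Sigma^0_1$ because entailment is r.e. This proves Theorem 3. $\blacksquare$

## Forest interpretations and Rabin's theorem

We turn to Theorem 1. Entailment is r.e., so it suffices to enumerate the non-entailments. For that we need a class of countermodels that is large enough to contain one whenever one exists, and regular enough that membership questions can be decided.

**Conventions.** Fix an $\mathcal{SOIQ}$ KB $\mathcal K$, a UCQ $Q$, and the finite signature of names occurring in them, adding one individual name if there is none. $\mathrm{Ind}\ne\emptyset$ is the set of its individuals. A transitive role is $r$ or $r^-$ with $\mathrm{trans}(r)$ or $\mathrm{trans}(r^-)$ in the TBox; all other roles are simple. Write $\bar R=\mathrm{Inv}(R)$ and $R(a,b)$ for $(a,b)\in R^{\mathcal I}$. We build concepts with $\neg$, $\sqcap$, $\geq n\,R.C$ ($n\ge1$, $R$ simple; $\exists R.C$ is $\geq1\,R.C$), and $\exists R.C$ ($R$ transitive); the other constructors are abbreviations. Let $\mathrm{cl}$ be a finite set containing all concepts of the TBox, $\top$, all concept names and all $\{a\}$, $a\in\mathrm{Ind}$,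 closed under subconcepts and single negation. $\mathrm{cl}(a)$ is the set of $C\in\mathrm{cl}$ true at $a$. By closure under negation, if $\theta=\mathrm{cl}(v_1)$ and $v$ satisfies all concepts in $\theta$, then $\mathrm{cl}(v)=\theta$. Let $k=2\max_i|q_i|+2$, where $|q_i|$ is the number of atoms. Empty conjunctions are true.

**Definition (forest interpretation).** A forest interpretation with core size $n$ and branching $\le\beta$ has domain $D\uplus X$ with $|D|=n\ge1$ (the core). Each $x\in X$ has a parent in $D\cup X$, iterating parents reaches $D$ after finitely many steps, and every element has at most $\beta$ children. Individuals denote core elements. There are base relations $r_0$ consisting of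

- arbitrary core–core edges;
- for each $x\in X$ one tree edge between $x$ and its parent, labeled by exactly one role $R$, read from parent to child;
- arbitrary edges between elements of $X$ and core elements (links).

Finally $r^{\mathcal I}=r_0$ if $r$ is simple, and $r^{\mathcal I}=r_0^+$ (transitive closure) if $r$ is transitive.

Example: core $\{c\}$, a path $c,x_1,x_2,\dots$ with every tree edge labeled $g$ (simple), and links $r(x_j,c)$ for all $j$. Core size and branching are 1, although $c$ takes part in infinitely many links. If instead both $g$ and $r$ are replaced by one transitive role $s$, then $s(c,c)$ holds in the interpretation although it is not a base edge: go to $x_1$ and come back by the link.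

**Proposition 1.** Given $n,\beta$, it is decidable whether some forest interpretation with core size $n$ and branching $\le\beta$ satisfies $\mathcal K$ and not $Q$.

*Proof.* Let $b=\max(n,\beta)$ and use the full tree $\{1,\dots,b\}^*$. Let the core elements be the words $1,\dots,n$ of length one, and $X$ a set of words $iw$ with $i\le n$, $w\in\{1,\dots,\beta\}^+$, such that the predecessor of each element of length $\ge3$ is in $X$. Numbering the core elements and the children of each element shows that every forest interpretation of the required kind is isomorphic to one of this form. Encode it by $X$ and further node sets: the extension of each concept name; for each role $R$, the set of $x\in X$ whose tree edge is labeled $R$ (these sets partition $X$); for each role $R$ and each $i\le n$, the set of $x\in X$ with an $R$-link to $i$. For the base edges on the core and the denotations of individuals there are finitely many choices, tried one after the other. The $r_0$ are definable from these sets. Transitive closure is definable in monadic second-order logic (MSO): $(x,y)\in r_0^+$ iff $y$ belongs to every set that contains all $r_0$-successors of $x$ and is closed under $r_0$-successors. $\mathcal K\wedge\neg Q$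 is first-order over the resulting domain and relations. So each choice leads to the question whether an MSO sentence, "there are sets such that …", is true in the $b$-ary tree. This is decidable (Rabin 1969). $\square$

**Proposition 2.** If $\mathcal K\not\models Q$, then some forest interpretation with finite core and finite branching bound satisfies $\mathcal K$ and not $Q$.

Theorem 1 follows: non-entailment is r.e. by searching through all pairs $(n,\beta)$ with Proposition 1. The rest of the notes proves Proposition 2.

## Counting at named elements, and why the core cannot simply be closed off

The sensible first attempt is to unravel. Take a countermodel $M$, keep the named elements as core, and give every element fresh copies of the witnesses it needs, recursively, with links back to the core. This already fails for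
$$A(a),\quad A(a'),\quad A\sqsubseteq\exists t.(B\sqcap\exists r.\{o\}),\quad\{o\}\sqsubseteq\neg(\geq2\,r^-.\top).$$
Let $M$ have distinct $a,a',o$ and one further element $d\in B$ with $t(a,d),t(a',d),r(d,o)$. Unraveling makes two copies of $d$, each with an $r$-edge to $o$, and $o$ gets two $r$-predecessors. An element that is counted by a number restriction at a core element must not be copied; it has to be in the core.

So close off: put into the core every element counted by a failed "at least" restriction at a core element, and repeat. Now the ray from the opening section shows the exact point of failure. The failed concept $\geq2\,g.\top$ at $d_0=o$ puts $d_1$ into the core, the same concept at $d_1$ puts $d_2$ there, and so on. The closure $S$ is infinite, and Proposition 1 needs a finite core.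

Stopping after finitely many rounds, at $S_n$, brings the first problem back. An element $w\in S_{n+1}\setminus S_n$ is outside the core, but it is counted by an element of $S_n$, so its position relative to $S_n$ cannot be imitated by freely repeatable elements. The way out has three parts.

1. An element outside the whole of $S$ can be repeated freely: being outside $S$ means not being counted by any failed restriction at an element of $S$.
2. Forget part of the core. The element $d_{n+1}$ of the ray is pinned down relative to $\{d_0,\dots,d_n\}$, but relative to $\{d_0,\dots,d_m\}$, with $m$ much smaller than $n$, small queries cannot tell it from elements infinitely far out. So a copy of $w$ should be allowed links only to a smaller set $A\subseteq S_n$, relative to which $w$ and its surroundings look like elements outside $S$. A pigeonhole argument will find a level $A$ at which no needed witness lies in the band just above it.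
3. A pigeonhole argument needs a finite piece of surroundings, bounded in advance. But it must be large enough that a query match starting at its root cannot get out of it. A query atom with a transitive role can run through unboundedly many edges. So along one transitive role, infinitely many witnesses have to be organized into a finite graph with cycles.

We start with the tools for part 1, then build the finite graphs of part 3, then do the pigeonhole of part 2.

## Saturation, the set $S$, and types over $S$

Let $M\models\mathcal K$, $M\not\models Q$.

**Recall (saturation).** $M$ is $\aleph_1$-saturated if every set of formulas in finitely many variables over countably many parameters from $M$ that is finitely satisfiable in $M$ is realized in $M$. As $\mathcal K\wedge\neg Q$ is a first-order sentence in a countable language, we may replace $M$ by an ultrapower over a nonprincipal ultrafilter on $\omega$, which is $\aleph_1$-saturated. Example: an ultrapower of the ray $d_0,d_1,\dots$ with $g$ consists of the ray together with two-way infinite $g$-chains. The type $\{x\ne d_i:i\ge0\}$ is finitely satisfiable, so it is realized, and each element other than $d_0$ has a unique $g$-predecessor and each element a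 unique $g$-successor.

**Step 1 (the set $S$).** The purpose is to collect the elements that must not be copied. Let $S_0=\{a^M:a\in\mathrm{Ind}\}$ and
$$S_{i+1}=S_i\cup\{d:\ R(e,d),\ d\in C^M,\ e\notin(\geq n\,R.C)^M\text{ for some }e\in S_i,\ (\geq n\,R.C)\in\mathrm{cl}\}.$$
Each $S_i$ is finite, since $e\notin(\geq n\,R.C)^M$ has fewer than $n$ such $d$. So $S=\bigcup_iS_i$ is countable. By definition:

(3) If $e\in S$, $d\notin S$, $R(e,d)$, $d\in C^M$ and $(\geq n\,R.C)\in\mathrm{cl}$, then $e\in(\geq n\,R.C)^M$.

**Step 2 (types).** The purpose is to say when two elements are interchangeable. For $A\subseteq S$ let $\Phi_A$ be the set of the following formulas in one free variable $x$: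

- (i) $C(x)$, $C\in\mathrm{cl}$;
- (ii) $\exists v(R(x,v)\wedge\bigwedge_{C\in\theta}C(v))$, $R$ a role, $\theta\subseteq\mathrm{cl}$;
- (iii) conjunctive queries $p(x)$ with $\le k$ atoms and constants from $A$;
- (iv) $x=c$, $c\in A$.

For finite $A$ this is finite up to renaming of bound variables; $\Phi_S$ is countable. Let $\mathrm{tp}_A(d)$ be the set of formulas of $\Phi_A$ true at $d$ in $M$, and write $d\equiv d'$ if $\mathrm{tp}_S(d)=\mathrm{tp}_S(d')$. For a role $R$ let
$$\varepsilon_R(a,b)\iff\text{there is }z'\in M\text{ with }R(a,z')\text{ and }z'\equiv b.$$
So $\varepsilon_R(a,b)$ says that $a$ has an $R$-successor that looks like $b$. Clearly $R(a,b)$ implies $\varepsilon_R(a,b)$. Moreover $\varepsilon_R(a,b)$ is equivalent to the countable set of formulas $\exists z'\big(R(a,z')\wedge\bigwedge_{\varphi\in\Phi_0}(\varphi(z')\leftrightarrow\varphi(b))\big)$, $\Phi_0\subseteq\Phi_S$ finite. If all of these hold, then the set $\{R(a,z')\}\cup\{\varphi(z')\leftrightarrow\varphi(b):\varphi\in\Phi_S\}$ is finitely satisfiable with parameters in $S\cup\{a,b\}$, so it is realized.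

Example (ray). In the ultrapower of the ray, with the axioms of the opening section, $S_n=\{d_0,\dots,d_n\}$ and $S=\{d_i:i\ge0\}$. Let $A=\{d_0,\dots,d_m\}$, $j>m+k$, and $e\notin S$. Then $\mathrm{tp}_A(d_j)=\mathrm{tp}_A(e)$. Formulas (i), (ii), (iv) agree: both elements and their neighbors are in $D$, different from $o$, with one $g$-successor and one $g$-predecessor, and outside $A$. For (iii), let $p(x)$ have $\le k$ atoms and be matched with $x\mapsto d_j$. The terms connected to $x$ in $p$ are mapped to elements at distance $\le k$ from $d_j$, whose indices exceed $m$. So no constant is among these terms, and this part of $p$ can be shifted to the corresponding elements around $e$, while the rest of $p$ keeps its match. The converse is the same shift in the other direction. The same shift shows that any two elements outside $S$ have the same $\mathrm{tp}_S$.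

## Finite runs for a transitive role

The purpose of this section is to serve all demands $\exists R.C$ along one transitive role $R$ by a finite graph of bounded size. With genuine $R$-edges of $M$ this is impossible in general: in $(\mathbb N,<)$ a cycle would be a loop. So we only ask for $\varepsilon_R$ along edges.

Let $R$ be a transitive role. Put
$$U(a)=\{b:R(a,b)\},\quad W_C(a)=U(a)\cap C^M,\quad P(a)=\{\mathrm{tp}_S(b):b\in U(a)\},$$
$$\Delta_R(a)=\Delta(a)=\{C:\exists R.C\in\mathrm{cl},\ W_C(a)\ne\emptyset\}.$$
If $b\in U(a)$, then $U(b)\subseteq U(a)$ by transitivity, so $W_C(b)\subseteq W_C(a)$ and $P(b)\subseteq P(a)$: along $R$ the possibilities shrink. By (i), $\Delta(a)$ depends only on $P(a)$.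

**Definition (minimal witness).** $b\in W_C(a)$ is a minimal $C$-witness of $a$ if no $b'\in W_C(a)$ has $P(b')\subsetneq P(b)$.

**Lemma 1.** For every $b_0\in W_C(a)$ there is a minimal $C$-witness $b$ of $a$ with $P(b)\subseteq P(b_0)$.

*Proof.* By Zorn's lemma, applied to the sets $P(b')$ with $b'\in W_C(a)$, $P(b')\subseteq P(b_0)$, it suffices that for each nonempty chain $\mathcal C\subseteq\{P(b'):b'\in W_C(a)\}$ there is $b\in W_C(a)$ with $P(b)\subseteq\bigcap\mathcal C$. Let $\Sigma(x)$ consist of $R(a,x)$, $C(x)$ and all formulas $\neg\exists v(R(x,v)\wedge\psi(v))$, where $\psi$ is a finite conjunction of formulas from $\Phi_S$ and negations of such, for which there is $P(b')\in\mathcal C$ such that no $R$-successor of $b'$ satisfies $\psi$. $\Sigma$ is countable.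

$\Sigma$ is finitely satisfiable. Finitely many formulas of the last kind involve finitely many members of $\mathcal C$; let $P(b')$ be the smallest of them (any member of $\mathcal C$ if there are none). Let $\psi$ be one of the conjunctions, belonging to $b''$ with $P(b')\subseteq P(b'')$. Whether an element satisfies $\psi$ depends only on its $\mathrm{tp}_S$. As $\psi$ holds at no $R$-successor of $b''$ and $P(b')\subseteq P(b'')$, it holds at no $R$-successor of $b'$. Hence $b'$ satisfies the finite part.

Let $b$ realize $\Sigma$. Then $b\in W_C(a)$. Suppose $\tau\in P(b)\setminus P(b')$ with $P(b')\in\mathcal C$. No $R$-successor of $b'$ has type $\tau$, so by saturation some finite conjunction $\psi$ of members of $\tau$ and negations of members of $\Phi_S\setminus\tau$ holds at no $R$-successor of $b'$. By $\Sigma$ it holds at no $R$-successor of $b$, contradicting $\tau\in P(b)$. $\square$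

**Lemma 2 (runs).** There is a bound $B_0$ depending only on $|\mathrm{cl}|$ such that for every $a\in M$ and every transitive $R$ there is a finite directed graph (the $R$-run from $a$) with at most $B_0$ vertices, each vertex $v$ labeled by some $\eta(v)\in M$, such that:

- for each $C\in\Delta(a)$ there is an entry vertex $v$ with $\eta(v)\in C^M$, and all entry vertices $v$ satisfy $R(a,\eta(v))$;
- for each vertex $v$ and $C\in\Delta(\eta(v))$ there is an edge $v\to v'$ with $\eta(v')\in C^M$;
- every edge $v\to v'$ satisfies $\varepsilon_R(\eta(v),\eta(v'))$.

*Proof.* The vertices are heads, arranged in levels, and mates of heads. For each $C\in\Delta(a)$ take as a head of level 1 a minimal $C$-witness of $a$ (Lemma 1). These are the entry vertices.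

Given a head with element $b$, let $G(b)$ be the set of $C\in\Delta(b)$ such that $P(b')=P(b)$ for all $b'\in W_C(b)$. For each $C\in G(b)$ add a mate with some element $b_C\in W_C(b)$. For each $C\in\Delta(b)\setminus G(b)$ some $b''\in W_C(b)$ has $P(b'')\subsetneq P(b)$. By Lemma 1 choose a minimal $C$-witness $b'$ of $b$ with $P(b')\subseteq P(b'')\subsetneq P(b)$ and add it as a head of the next level. From the head and from each of its mates draw edges to all these mates and all these next-level heads.

*Edges and demands.* Let $v$ be the head or one of its mates. Then $P(\eta(v))=P(b)$, and so $\Delta(\eta(v))=\Delta(b)$. Each target element $b^*$ satisfies $R(b,b^*)$, so $\mathrm{tp}_S(b^*)\in P(b)=P(\eta(v))$, which is $\varepsilon_R(\eta(v),b^*)$. For each $C\in\Delta(b)$ there is a mate or a next-level head in $C^M$, so all demands are served.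

*Depth.* Let $b^0=a$ and let $b^1,b^2,\dots$ be successive heads: $b^i$ is a minimal $C_i$-witness of $b^{i-1}$, and $P(b^i)\subsetneq P(b^{i-1})$ for $i\ge2$. Suppose $C_i=C_j=C$ with $i<j$. Then $b^{j-1}\in\{b^i\}\cup U(b^i)$, so
$$b^j\in W_C(b^{j-1})\subseteq W_C(b^i)\subseteq W_C(b^{i-1}),\qquad P(b^j)\subsetneq P(b^{j-1})\subseteq P(b^i).$$
This contradicts the minimality of $b^i$. So the $C_i$ are distinct, there are at most $|\mathrm{cl}|$ levels, and since each head has at most $|\mathrm{cl}|$ mates and at most $|\mathrm{cl}|$ next-level heads, the number of vertices is bounded in terms of $|\mathrm{cl}|$. $\square$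

Example. Take the first KB of the notes, with query $\exists x\,s(x,x)$, so $k=4$, and let $M$ be an ultrapower of $(\mathbb N,<)$. There are no number restrictions, so $S=S_0=\{0\}$. All elements with at least $k$ predecessors have the same $\mathrm{tp}_S$. For (i), (ii), (iv) this is clear: such elements differ from $0$, and have predecessors $0$ and predecessors other than $0$, and successors other than $0$. For (iii), let $p(x)$ be a CQ with $\le k$ atoms true at one such element. Its $s$-atoms form an acyclic directed graph with no edge into the constant $0$; let the height of a term be the length of the longest path ending at it. The height of $x$ is at most $k$. Given another element $m'$ with at least $k$ predecessors, map $x$ to $m'$, each term with a path to $x$ to its height, which is $\le k-1$, the constant $0$ to itself, and each remaining term to the element $1+\text{height}$ steps above $m'$. All atoms hold, so $p$ is true at $m'$. The element $k-1$ has a different type, since the chain query $\exists v_1\dots v_k\,s(v_1,v_2)\wedge\dots\wedge s(v_k,x)$ with $k$ atoms fails there. Writing $\tau_\infty$ for the common type, $P(b)=\{\tau_\infty\}$ iff $b\ge k-1$, so the minimal $A$-witnesses of $0$ are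 the $b\ge k-1$. The part of the run that serves the demand $A$ has one head $b$ and one mate $b_A>b$, with edges from the head to the mate and from the mate to itself. The loop at the mate is legitimate: $s(b_A,b_A)$ is false, but $\varepsilon_s(b_A,b_A)$ holds because $b_A$ has successors of the same type. Unfolding the loop produces an infinite $s$-chain.

## Pre-templates: a finite piece of surroundings

**Step 3 (witnesses for simple roles).** The purpose is to select finitely many successors that decide all number restrictions. For $a\in M$ and simple $R$ choose a finite set $W_R(a)$ of $R$-successors of $a$ such that for each $C$ for which some $\geq n\,R.C$ is in $\mathrm{cl}$, with $n_C$ the largest such $n$: if $a$ has fewer than $n_C$ $R$-successors in $C^M$, all of them are in $W_R(a)$; otherwise at least $n_C$ of them are. Then for $(\geq n\,R.C)\in\mathrm{cl}$ we have $a\in(\geq n\,R.C)^M$ iff $|W_R(a)\cap C^M|\ge n$. The size of $W_R(a)$ can be bounded by $1+\sum_Cn_C$ even if one prescribed $R$-successor is put into $W_R(a)$.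

**Step 4 (pre-templates).** The purpose is to collect, for an element $w$, enough of its surroundings that a query match entering at $w$ will not get past them. An entry is either "none" or a pair $(E,\theta)$ with $E$ a simple role and $\theta\subseteq\mathrm{cl}$. It records how the new element is attached to its parent when the attaching role is simple: the parent is an $E$-successor with $\mathrm{cl}$-type $\theta$, and it must be counted once. Let $w\in M$ with an entry. If it is $(E,\theta)$, let a parent witness $v_1\in M$ be given with $E(w,v_1)$ and $\mathrm{cl}(v_1)=\theta$.

The pre-template of $w$ is a finite graph of states $y$, each with a label $\eta(y)\in M$, a depth, possibly a run role, and an entry. The root has $\eta=w$, depth $0$, no run role and the given entry. A state of depth $k+1$ is an exit state and has no outgoing edges. A state $y$ of depth $d\le k$ gets the following.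

- For each simple $R$ and each $b\in W_R(\eta(y))$, a new state $z$ with $\eta(z)=b$, depth $d+1$, no run role, entry $(\bar R,\mathrm{cl}(\eta(y)))$, and an edge $y\to z$ labeled $R$. Exception: if the entry of $y$ is $(R,\theta)$, choose $W_R(\eta(y))$ containing the parent witness and omit this element. For a non-root $y$ with such an entry, the parent witness is $\eta$ of the unique state from which $y$ was created.
- For each transitive $R$ different from the run role of $y$: an $R$-run from $\eta(y)$, whose vertices become new states of depth $d+1$ with run role $R$ and entry "none". Edges labeled $R$ go from $y$ to the entry vertices and, if $d+1\le k$, along the edges of the run. If $d+1=k+1$, only the entry vertices are kept, as exit states. If $R$ is the run role of $y$, the $R$-demands of $y$ are served by the edges of its run.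

The parent witness of a non-root state is as required: if $y$ was created from $y_0$ by an edge labeled $\bar E$, then $\bar E(\eta(y_0),\eta(y))$, that is, $E(\eta(y),\eta(y_0))$, and the entry of $y$ is $(E,\mathrm{cl}(\eta(y_0)))$.

Three observations are used later. Every edge $y\to z$ labeled $R$ satisfies $\varepsilon_R(\eta(y),\eta(z))$: edges to new states are genuine $R$-edges of $M$, edges inside runs are covered by Lemma 2. A non-root state without run role has exactly one incoming edge, from the state that created it, with a simple label $R$, and its entry is $(\bar R,\cdot)$; all edges into a state with run role $R$ are labeled $R$. Finally, each state of depth $d$ creates a bounded number of states of depth $d+1$ and depths are at most $k+1$, so the number of states is at most some $B$ depending only on $\mathcal K,Q$.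

## Levels, contacts and moving states

**Step 5 (levels).** The purpose is to choose a finite core together with a long sequence of smaller sets, such that anything that happens outside one set can be moved outside $S$ without changing types over the next smaller set. Put $n_{B+1}=0$. For $i=B,\dots,0$, given $A_{i+1}:=S_{n_{i+1}}$, choose $n_i>n_{i+1}$ as follows. A shape is a set $Y'\subseteq\{1,\dots,B\}$, a set of role-labeled edges on $Y'$ and a map $\tau:Y'\to2^{\Phi_{A_{i+1}}}$. It is realized by $(a_y)_{y\in Y'}$ if $\mathrm{tp}_{A_{i+1}}(a_y)=\tau(y)$ for all $y$ and $\varepsilon_R(a_y,a_z)$ for every edge $y\xrightarrow{R}z$. As $\Phi_{A_{i+1}}$ is finite up to renaming, there are finitely many shapes.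

If a shape is realized in $M\setminus S_n$ for every $n$, it is realized in $M\setminus S$: its conditions together with $a_y\ne s$ ($y\in Y'$, $s\in S$) form a countable set of formulas over $S$, by Step 2 for $\varepsilon_R$. A finite part mentions finitely many $s$, all in one $S_n$, so it is satisfiable. Saturation applies. Hence, for each of the finitely many shapes not realized in $M\setminus S$ there is $n$ such that it is not realized in $M\setminus S_n$, and this stays true for larger $n$. So $n_i$ can be chosen such that every shape realized in $M\setminus S_{n_i}$ is realized in $M\setminus S$. Let $A_i=S_{n_i}$. Then $S_0=A_{B+1}\subseteq A_B\subseteq\dots\subseteq A_0$, and $A_0$ is finite.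

**Step 6 (templates).** The purpose is to move a pre-template out of $S$. Let $w\in M\setminus A_0$ with an entry (and parent witness). Its pre-template has at most $B$ states, and the $B+1$ sets $A_i\setminus A_{i+1}$, $0\le i\le B$, are pairwise disjoint. So for some $i$ no $\eta(y)$ lies in $A_i\setminus A_{i+1}$. Put $A=A_{i+1}$. States with $\eta(y)\in A$ are called contacts; the others are called moving and have $\eta(y)\notin A_i$. The root is moving, because $w\notin A_0\supseteq A_i$. The moving states with their edges and the types $\mathrm{tp}_A(\eta(y))$ form a shape realized in $M\setminus A_i=M\setminus S_{n_i}$. By the choice of $n_i$ there are $\lambda(y)\in M\setminus S$ for all moving $y$ with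

(4) $\mathrm{tp}_A(\lambda(y))=\mathrm{tp}_A(\eta(y))$, in particular $\mathrm{cl}(\lambda(y))=\mathrm{cl}(\eta(y))$, and $\varepsilon_R(\lambda(y),\lambda(z))$ for each edge $y\xrightarrow{R}z$ between moving states.

If $y$ is moving, $z$ is a contact, $c=\eta(z)\in A$ and $y\xrightarrow{R}z$, then $\varepsilon_R(\eta(y),c)$ gives $z'\equiv c$ with $R(\eta(y),z')$, and $z'=c$ by formula (iv). So $R(\eta(y),c)$. The one-atom query expressing $R(x,c)$ is in $\Phi_A$, so by (4):

(5) $R(\lambda(y),c)$ holds in $M$.

The pre-template with its contacts, moving states and $\lambda$ is the template of $w$.

Example (ray, continued). Let $A_0=\{d_0,\dots,d_n\}$, $A_1=\{d_0,\dots,d_m\}$ with $n\ge m+k$, choose the smallest possible witness sets, and consider the element $w=d_{n+1}$ with entry $(g^-,\mathrm{cl}(d_n))$ and parent witness $d_n$. The set $W_{g^-}(d_{n+1})$ must contain the only predecessor $d_n$, because of $\mathrm{func}(g^-)$; this is the parent witness, and it is omitted. The pre-template is the path $d_{n+1},\dots,d_{n+k+2}$, with the last state an exit state. No label lies in $A_0$, so $i=0$ is possible, $A=A_1$, and all states are moving. With $e\notin S$ and $e+t$ its $t$-th successor, $\lambda$ can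 be taken to be $e,e+1,\dots,e+k+1$: types over $A_1$ agree by the example in Step 2.

## The forest interpretation $N$

**Step 7 (construction).** The purpose is to assemble templates into a forest interpretation. The core is $A_0$, with all facts of $M$ on $A_0$ as base edges and concept memberships, and individuals as in $M$. Each noncore node $x$ will carry two elements, $\lambda(x)\in M\setminus S$ and $\mu(x)\in M\setminus A_0$, with $\mathrm{cl}(\lambda(x))=\mathrm{cl}(\mu(x))$. Think of $\mu(x)$ as what the parent sees and of $\lambda(x)$ as what $x$ uses for its own edges downward and its links. They will differ only at roots of zones. For core $c$ put $\lambda(c)=c$.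

*Children of a core element $c$.* For each simple $R$ and $b\in W_R(c)\setminus A_0$: a child with tree-edge label $R$, starting a zone with $w=b$, entry $(\bar R,\mathrm{cl}(c))$ and parent witness $c$. For each transitive $R$ and $C\in\Delta_R(c)$ with no $C$-witness (element of $W_C(c)$ for $R$) in $A_0$: a child with label $R$ starting a zone with some $w\in W_C(c)$ and entry "none".

*Zones.* A zone started by a node $x$ with $w$ is the tree unfolding, from the root state and through moving states only, of the template of $w$, down to and including exit states. It may be infinite, since runs contain cycles. Its contact set is $A_Z:=A$. The zone root $x$ has $\mu(x)=w$ and $\lambda(x)=\lambda(\text{root})$. A node $x'$ at a moving non-exit non-root state $y$ has $\mu(x')=\lambda(x')=\lambda(y)$. An edge $y\xrightarrow{R}z$ to a moving $z$ yields a child with tree-edge label $R$. An edge $y\xrightarrow{R}z$ to a contact $z$ yields a link $R(x',\eta(z))$; for the zone root read $x'=x$.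

*Next zones.* A node at a moving exit state $y$ is not counted in this zone; it becomes the root of a new zone with $w=\lambda(y)$ and the entry of $y$. This is allowed, because $\lambda(y)\notin S\supseteq A_0$. If this entry is $(E,\theta)$, a parent witness exists: let $y_0$ be the state from which $y$ was created, so $y_0$ is moving and $\theta=\mathrm{cl}(\eta(y_0))=\mathrm{cl}(\lambda(y_0))$. The edge $y_0\to y$ has label $\bar E$, so by (4) some $z'\equiv\lambda(y)$ has $\bar E(\lambda(y_0),z')$, that is, $E(z',\lambda(y_0))$. So $z'$ has an $E$-successor of $\mathrm{cl}$-type $\theta$. This is a formula (ii), hence $\lambda(y)$ also has an $E$-successor of $\mathrm{cl}$-type $\theta$. Continue forever. Concept names hold at a noncore $x$ as they hold at $\lambda(x)$ in $M$.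

$N$ is a forest interpretation with finite core. Its branching is bounded: a noncore node has at most $B$ children, and each of the finitely many core elements has finitely many. By construction:

(6) If $x'$ is a child of a noncore $x$ with label $R$, then some $z\in M$ has $R(\lambda(x),z)$ and $z\equiv\mu(x')$. If $x'$ is a child of a core $c$ with label $R$, then $R(c,\mu(x'))$.

(7) For a zone root $x$ of zone $Z$: $\mathrm{tp}_{A_Z}(\lambda(x))=\mathrm{tp}_{A_Z}(\mu(x))$. For other noncore nodes $\lambda(x)=\mu(x)$.

(8) Every link $R(x,c)$ has $c\in A_Z\subseteq A_0$, where $Z$ is the zone containing $x$, and $R(\lambda(x),c)$ holds in $M$.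

For the first part of (6): $x$ is at a state $y$, $x'$ at a state $z_0$, and $\varepsilon_R(\lambda(y),\lambda(z_0))$ by (4). Moreover $\mu(x')=\lambda(z_0)$, whether $z_0$ is an exit state or not. (7) is (4) for the root. (8) is (5).

In the ray example, $N$ is the core $d_0,\dots,d_n$ followed by one infinite $g$-path. Its first node is a zone root with $\mu=d_{n+1}$ and $\lambda=e$. The following nodes have $\lambda=\mu=e+1,\dots,e+k$, and the node after them is the next zone root, with $\mu=e+k+1$.

## Truth of concepts in $N$

**Step 8 (edge property).** The purpose is to show that edges of $N$ are sound for $\mathrm{cl}$-types. The property is: if $(u,v)$ is a base edge of role $R$ in $N$, there is $v'\in M$ with $R(\lambda(u),v')$ and $\mathrm{cl}(v')=\mathrm{cl}(\lambda(v))$.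

For core edges, and for links in either direction, take $v'=\lambda(v)$, by (8). For a tree edge from parent $u$ to child $v$ use (6) and $\mathrm{cl}(\mu(v))=\mathrm{cl}(\lambda(v))$. Let $u$ be the child and $v$ the parent; the label is $\bar R$. By (6), some element with the same formulas (ii) as $\mu(u)$ (namely $z\equiv\mu(u)$, or $\mu(u)$ itself when $v$ is in the core) has $\lambda(v)$ as an $R$-successor. So $\mu(u)$ has an $R$-successor of $\mathrm{cl}$-type $\mathrm{cl}(\lambda(v))$. As formulas (ii) contain no constants, they belong to every $\Phi_A$, and by (7) $\lambda(u)$ has such a successor too.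

**Step 9 (truth lemma).** The purpose is to conclude $N\models\mathcal K$. We show, for $C\in\mathrm{cl}$ and all nodes $x$: $x\in C^N$ iff $C\in\mathrm{cl}(\lambda(x))$, by induction on $C$.

*Names, Booleans, nominals.* Concept names and Booleans are clear. Nominals hold in the core as in $M$; for noncore $x$, $\lambda(x)\notin S\supseteq S_0$, so no nominal is in $\mathrm{cl}(\lambda(x))$, and none holds at $x$.

*$\exists R.C$ with $R$ transitive, from $M$ to $N$.* Let $\exists R.C\in\mathrm{cl}(\lambda(x))$. If $x=c$ is core, it has a $C$-witness in $A_0$, joined to $c$ by a base edge, or a child with label $R$ whose $w=\mu$ is in $C^M$, and then $\lambda$ of the child is in $C^M$. If $x$ is noncore at state $y$ of its zone, then $C\in\Delta_R(\eta(y))$ by (4). The state $y$ is not an exit state, so it has an edge $y\xrightarrow{R}z$ with $\eta(z)\in C^M$, into a new run or inside its own run. This gives an $R$-child whose $\lambda$ has type $\mathrm{cl}(\eta(z))\ni C$, or an $R$-link to $\eta(z)\in C^M$. Apply the induction hypothesis.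

*$\exists R.C$ with $R$ transitive, from $N$ to $M$.* Let $x=u_0,\dots,u_m$, $m\ge1$, be a base $R$-path with $u_m\in C^N$. By the induction hypothesis $C\in\mathrm{cl}(\lambda(u_m))$, and the edge property gives $\exists R.C\in\mathrm{cl}(\lambda(u_{m-1}))$. If $\exists R.C\in\mathrm{cl}(\lambda(u_i))$ with $i>0$, the edge property gives $v'$ with $R(\lambda(u_{i-1}),v')$ and $v'\in(\exists R.C)^M$, so $\exists R.C\in\mathrm{cl}(\lambda(u_{i-1}))$ by transitivity in $M$. Going down to $i=0$ we obtain $\exists R.C\in\mathrm{cl}(\lambda(x))$.

*$\geq n\,R.C$ at a noncore $x$ at state $y$.* We claim that the $R$-successors of $x$ in $N$ correspond one-to-one to $W_R(\eta(y))$, with equal $\mathrm{cl}$-types (of $\lambda$ on the side of $N$). Elements of $W_R(\eta(y))$ giving moving states correspond to children, elements giving contacts correspond to links, and the omitted parent witness, if the entry of $y$ is $(R,\theta)$, corresponds to the parent.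

The types agree. For children this is (4) together with $\mathrm{cl}(\mu)=\mathrm{cl}(\lambda)$; for links it is trivial. The parent has $\mathrm{cl}(\lambda(\text{parent}))=\theta$, the $\mathrm{cl}$-type of the parent witness: if the parent is a core $c$, then $\theta=\mathrm{cl}(c)$; otherwise it is at the state $y_0$ from which the state of $x$ was created (in the same zone, or in the previous zone if $x$ is a zone root), and $\theta=\mathrm{cl}(\eta(y_0))=\mathrm{cl}(\lambda(y_0))$.

There are no other $R$-successors. Each tree edge carries one role, so children with another label do not count. The tree edge to the parent makes the parent an $R$-successor iff its label is $\bar R$, which, $\bar R$ being simple, happens iff the entry of $y$ has the form $(R,\theta)$. Links at $x$ come only from edges of the template at $y$.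

The correspondence is one-to-one. Different elements of $W_R(\eta(y))$ give different children and links to different core elements. The only possible coincidence is between the parent and a link: the parent is a core element $c$, the entry is $(R,\mathrm{cl}(c))$, and there is also an $R$-link from $x$ to $c$. But then the parent witness is $c$ itself, which is omitted, so no such link exists.

Hence, by the induction hypothesis, $x\in(\geq n\,R.C)^N$ iff $|W_R(\eta(y))\cap C^M|\ge n$ iff $(\geq n\,R.C)\in\mathrm{cl}(\eta(y))=\mathrm{cl}(\lambda(x))$.

*$\geq n\,R.C$ at a core $c$.* If $c\in(\geq n\,R.C)^M$, the at least $n$ elements of $W_R(c)\cap C^M$ give $n$ distinct $R$-successors in $C^N$, in the core or as children. Let $c\notin(\geq n\,R.C)^M$. The $R$-successors of $c$ in $C^N$ that lie in the core, or are children with label $R$, correspond to distinct $R$-successors of $c$ in $C^M$: to themselves, or to the elements $b\in W_R(c)\setminus A_0$ that started them. So there are fewer than $n$. A noncore $x'$ that is an $R$-successor of $c$ via a link has $R(c,\lambda(x'))$ by (8), and $\lambda(x')\notin S$, so $\lambda(x')\notin C^M$ by (3), and $x'\notin C^N$. So $c\notin(\geq n\,R.C)^N$. This is where it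 matters that all $\lambda$-values lie outside $S$.

Consequently all concept inclusions hold in $N$. The ABox holds in the core, and transitivity axioms hold by definition of $r^N$. So $N\models\mathcal K$.

## Blocks, and pulling matches back from $N$ to $M$

It remains to show $N\not\models Q$. We show that $N\models q_i$ implies $M\models q_i$. Let $h$ be a match of $q=q_i$ in $N$. For each atom $t(u,v)$ with $t$ transitive fix a base $t$-path from $h(u)$ to $h(v)$ of length $\ge1$.

**Step 10 (splitting at the core).** The purpose is to reduce to queries whose matches stay inside one tree, apart from single edges to core elements. Replace terms mapped to core elements by these elements as constants. Constant-only atoms with concept names or simple roles hold in $M$. If the path for $t(u,v)$ visits the core, first at $c$ and last at $c'$, replace the atom by $t(u,c)$ (if $h(u)$ is noncore) and $t(c',v)$ (if $h(v)$ is noncore). Between consecutive core visits $c_1,c_2$ the path is a core edge, true in $M$, or $c_1\to x_1\to\dots\to x_m\to c_2$ with all $x_j$ noncore. In the latter case consider separately the query $\exists u'\,(t(c_1,u')\wedge t(u',c_2))$, matched by $u'\mapsto x_1$.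

Suppose all these queries with constants from $A_0$ hold in $M$. Then each pair of consecutive core visits is in $t^M$, and by transitivity in $M$ all original atoms are satisfied, where variables replaced by constants are mapped to these constants; so $M\models q$. Constants are fixed elements of $M$, so each variable-connected component may be treated separately (two variables are adjacent if they share an atom). Each original atom contributes at most two atoms, and the separate queries have two. So it suffices to show:

(9) Let $p$ be a variable-connected CQ with $\ge1$ variable, $\le k$ atoms, each containing a variable, and constants in $A_0$, matched by $h$ with all variables noncore, every transitive atom being witnessed by a base path whose nodes, apart from a constant endpoint, are noncore. Then $M\models p$.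

**Step 11 (supports).** The purpose is to record which edges of $N$ a match uses. Base edges between noncore nodes are tree edges, so all noncore nodes involved in (9) lie in one tree $T$ of the forest. Let $\rho$ be its root, $c_0$ the core parent of $\rho$, and $R_0$ the label of the tree edge $(c_0,\rho)$. Each tree edge carries one role in one direction, so a base $t$-walk through noncore nodes never uses a tree edge in both directions. A walk in a tree that is not the simple path between its ends must at some point turn back along the edge it has just used. Hence a base $t$-walk through noncore nodes is the simple tree path between its ends, and closed walks of positive length do not exist.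

The support of a role atom is a path. For two variables it is the simple tree path between their images (a single edge for simple roles). For one variable $u$ and one constant $c$ it is a possibly trivial simple tree path between $h(u)$ and a link node $y$, together with a last edge between $y$ and $c$ ($y=h(u)$ for simple roles). The last edge is a link, or the tree edge between $\rho$ and $c=c_0$; in the second case the atom is called top-supported. All edges of the support are base edges of the atom's role in the direction of travel from the first to the second argument. The support of $B(u)$ is the node $h(u)$.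

Let $V$ be the finite set of noncore nodes on supports. As $p$ is variable-connected, the union of the supports, restricted to noncore nodes, is a connected subgraph of $T$. So every tree edge on the tree path between two nodes of $V$ lies on a support. Write $T_x$ for the set of descendants of $x$, including $x$.

**Step 12 (the queries $p_x$).** The purpose is to cut the query at each node $x\in V$ into the part that concerns $T_x$. For $x\in V$ and a role atom with role $t$ (simple or transitive) and support $\pi$, the $x$-part of $\pi$ is the part of $\pi$ inside $T_x$, including the last edge if that is a link at a node of $T_x$, but never the tree edge $(c_0,\rho)$. It is empty or a subpath of $\pi$, because $T_x$ is connected and $\pi$ is a path in a tree. Any end of the $x$-part that is not an end of $\pi$ is the node $x$: $\pi$ leaves $T_x$ there, through the tree edge above $x$.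

If the $x$-part has at least one edge, the atom contributes to $p_x$ the atom $t(e_1,e_2)$, where $e_1,e_2$ are the ends of the $x$-part in the direction of travel; an end that is an end of $\pi$ is written as its term (variable or constant), any other end as $x$. Otherwise it contributes nothing. For a simple role the $x$-part with an edge is all of $\pi$. Atoms $B(u)$ with $h(u)\in T_x$ are kept. Finally all variables mapped to $x$ are replaced by the free variable $x$, and the other variables are existentially quantified; they are mapped into $T_x\setminus\{x\}$. So $p_x(x)$ has $\le k$ atoms, and its constants come from links at nodes of $V\cap T_x$. They lie in $A_0\subseteq S$, so $p_x\in\Phi_S$.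

Example: let $p$ be $s(u,v)\wedge r(v,c)$ with $s$ transitive and $r$ simple. Let $x$ have children $a$ and $b$ with labels $\bar s$ and $s$, let $a$ have a child $a'$ with label $\bar s$, let $u\mapsto a'$, $v\mapsto b$, and let there be a link $r(b,c)$. The support of the first atom is $a'\to a\to x\to b$. Then $p_{a'}$ is empty, $p_a(x)$ is $\exists u\,s(u,x)$, $p_b(x)$ is $r(x,c)$, and $p_x$ is $\exists u\exists v\,(s(u,v)\wedge r(v,c))$.

**Claim B.** For all $x\in V$: $M\models p_x(\lambda(x))$ and $M\models p_x(\mu(x))$.

**Step 13 (from the children of $x$ to $\lambda(x)$).** The purpose is to prove the first half of Claim B, bottom-up along $V$. Let $x_1,\dots,x_m$ be the children of $x$ in $V$, with labels $R_1,\dots,R_m$. As $V$ is connected, $V\cap T_x=\{x\}\cup\bigcup_j(V\cap T_{x_j})$. By (6) there are $z_j$ with $R_j(\lambda(x),z_j)$ and $z_j\equiv\mu(x_j)$. By induction $M\models p_{x_j}(\mu(x_j))$, and $p_{x_j}\in\Phi_S$, so $M\models p_{x_j}(z_j)$. Assign $\lambda(x)$ to $x$, $z_j$ to the variables mapped to $x_j$, and witnesses of $p_{x_j}(z_j)$ to the variables mapped to $T_{x_j}\setminus\{x_j\}$.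

All atoms of $p_x$ hold under this assignment. Concept atoms at $x$ hold by definition of $N$; concept atoms below are in some $p_{x_j}$. Consider an atom $t(e_1,e_2)$ of $p_x$ coming from an $x$-part $\pi_x$. If $\pi_x$ does not contain $x$, then both its ends are ends of $\pi$, so it is all of $\pi$; it lies in one $T_{x_j}$ (with its link, if any) and is its $x_j$-part, so the atom is in $p_{x_j}$. Otherwise $\pi_x$ is composed of:

- $x_j$-parts of $\pi$: if they have an edge, the corresponding atom of $p_{x_j}$ holds, with the end at $x_j$ interpreted by $z_j$; if they are the single node $x_j$, it is also interpreted by $z_j$;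
- tree edges between $x$ and some $x_j$: traversed downward as a $t$-edge means $R_j=t$, so $t(\lambda(x),z_j)$; traversed upward means $R_j=\bar t$, so $t(z_j,\lambda(x))$;
- possibly a link at $x$, for which the corresponding fact between $\lambda(x)$ and the constant holds by (8).

If $t$ is simple, $\pi_x$ is a single edge and we are done. If $t$ is transitive, compose the pieces by transitivity in $M$. So $M\models p_x(\lambda(x))$.

**Step 14 (from $\lambda(x)$ to $\mu(x)$: counting blocks).** The purpose is to prove the second half of Claim B. If $x$ is not a zone root, $\mu(x)=\lambda(x)$. Let $x$ be the root of zone $Z$. By (7), $\mu(x)$ and $\lambda(x)$ agree on queries with constants in $A_Z$, so we have to show that $p_x$ has no other constants. For this we show that every $y\in V\cap T_x$ lies in $Z$.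

Call a block of a vertical path a single edge with simple label, or a maximal subpath whose edges all have the same transitive label. For instance, with $s$ transitive and $f$ simple, a path with labels $f,s,s,s,f,f$ read downward has four blocks.

All edges of the vertical path from $x$ to $y$ lie on supports. The support of each atom meets this path in a subpath. If this has edges, it is a single edge (simple role), or all its edges carry, read downward, one transitive role. Indeed a simple tree path goes up and then down; an edge of the first part and an edge of the second part lie in different branches below the turning point, and a vertical path cannot contain both. So the shared edges are all traveled downward (label $t$) or all upward (label $\bar t$). Each of these subpaths lies in one block, and they cover the path from $x$ to $y$. There are at most $k$ atoms, so this path has at most $k$ blocks.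

Inside a zone, the depth of the state of a node equals the number of blocks of the path from the zone root to the node. The depth grows by one along each edge, except along edges inside a run. An edge from a state $y'$ with transitive label $R$ is inside a run iff the run role of $y'$ is $R$, and by the observations in Step 4 this holds iff the preceding edge exists in the zone and also has label $R$. So the depth grows exactly when a new block begins.

If $y$ were not in $Z$, the path from $x$ to $y$ would contain a node at an exit state of the template of $Z$. Exit states have depth $k+1$, so the path from $x$ to that node would have $k+1$ blocks, and the path to $y$ at least $k+1$, a contradiction. So $y$ lies in $Z$. Therefore, by (8), all constants of $p_x$ lie in $A_Z$, so $p_x\in\Phi_{A_Z}$, and (7) gives $M\models p_x(\mu(x))$. This proves Claim B. $\square$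

The block count is the place where the absence of role inclusions is used most visibly. If $h$-edges were also $s$-edges for a transitive $s$, one atom $s(u,v)$ could have a support consisting of arbitrarily many $h$-edges. With $h$ simple these are arbitrarily many blocks, and the bound by the number of atoms would fail. The query in the proof of Theorem 2 uses exactly such atoms.

**Step 15 (end of the proof of (9)).** The purpose is to go from the top of $V$ back to $p$. Let $x_0$ be the top node of $V$. If $p$ has no top-supported atom, then all $x_0$-parts are the whole supports, each of which has at least one edge, and $\exists x\,p_{x_0}(x)$ is $p$ with some variables identified; so $M\models p$ by Claim B.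

Otherwise $x_0=\rho$. Take a satisfying assignment for $p_\rho(\mu(\rho))$, which exists by Claim B, and map the variables with image $\rho$ to $\mu(\rho)$. Atoms that are not top-supported hold as before. By (6), $R_0(c_0,\mu(\rho))$. Let $t(u,c_0)$ be top-supported. Its last edge is traversed upward as a $t$-edge, so $R_0=\bar t$ and $t(\mu(\rho),c_0)$ holds. If $h(u)=\rho$, we are done. Otherwise $t$ is transitive and $p_\rho$ contains $t(u,x)$, from the part of the support below $\rho$; compose by transitivity. For a top-supported $t(c_0,u)$ the last edge is traversed downward, so $R_0=t$ and $t(c_0,\mu(\rho))$ holds; if $h(u)\ne\rho$, compose with the atom $t(x,u)$ of $p_\rho$. So $M\models p$, which proves (9). $\square$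

By Step 10 and (9), a match of some $q_i$ in $N$ would give $M\models q_i$, against $M\not\models Q$. Hence $N\not\models Q$. Together with $N\models\mathcal K$ from Step 9 this proves Proposition 2, and with it Theorem 1. $\blacksquare$
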